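
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\newtheorem*{conjecture}{Conjecture}

\title{How sparse can the board be?\\ Biased Maker--Breaker connectivity games}


\begin{abstract}
Let $\hat m(\mathcal P,q)$ be the smallest number of edges of an $n$-vertex graph on which Maker wins the $(1:q)$ Maker--Breaker game for the property $\mathcal P$, with Breaker moving first. We show that, for every fixed $q\ge 2$, both for connectivity and for positive minimum degree,
\[
\hat m=\Big(\frac{1}{2\ln\frac{q}{q-1}}+o(1)\Big)\,n\ln n .
\]
This disproves, for every $q\ge 2$, the conjecture that for connectivity the constant is $\frac12(q-1)$. The lower bound reduces to a game on disjoint boxes. The upper bound uses a potential function whose main part charges each of Breaker's edges to at most one of its endpoints.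
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $\mathcal P$ be a monotone increasing property of graphs on the vertex set $V=V(K_n)$, and let $G$ be a graph on $V$, the \emph{board}. In the $(1:q)$ Maker--Breaker game $(E(G),\mathcal P)$, Breaker and Maker alternately claim unclaimed edges of $G$, and Breaker moves first. In each turn Maker claims one edge; Breaker claims $q$ edges, or all remaining ones if fewer than $q$ are left. The game ends when every edge is claimed. Maker wins if the graph formed by his edges satisfies $\mathcal P$; otherwise Breaker wins. Let $\hat m(\mathcal P,q)$ be the smallest number of edges of a graph $G$ on $n$ vertices for which Maker has a winning strategy.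

We study two properties: $\mathcal C_1$, being connected on all $n$ vertices, and $\mathcal D_1$, having minimum degree at least $1$. For $n\ge2$ we have $\mathcal C_1\subseteq\mathcal D_1$, so
\begin{equation}\label{eq:monotone}
\hat m(\mathcal D_1,q)\le\hat m(\mathcal C_1,q).
\end{equation}

If some vertex of $G$ has degree at most $q$, Breaker claims all edges at it in his first turn and wins both games. So the board needs minimum degree more than $q$, but a constant degree is far from enough: Breaker can work at many vertices at once, and Maker's single edge cannot repair all of them. The function $\hat m$ measures how many edges Maker needs against this.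

It is known that the number of edges required for Maker's win in the connectivity game changes abruptly when the bias goes from $q=1$ to $q=2$. The following conjecture is posed in~\cite{sparse}.

\begin{conjecture}
For every fixed integer $q\ge2$, as $n\to\infty$,
\[
\hat m(\mathcal C_1,q)=\tfrac12\,(q-1+o(1))\,n\ln n .
\]
\end{conjecture}

We show that the order of magnitude is right and the constant is wrong, for every $q\ge2$.

\subsection{Results}

Throughout, $q\ge 2$ is a fixed integer and
\[
\rho=\frac{q}{q-1}\in(1,2],\qquad L=L(n)=\frac{\ln n}{\ln\rho},\qquad\text{so that }\rho^{L}=n .
\]

\begin{theorem}\label{thm:main}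
For every fixed $q\ge2$, as $n\to\infty$,
\[
\hat m(\mathcal C_1,q)=\Big(\frac{1}{2\ln\frac{q}{q-1}}+o(1)\Big)n\ln n
\quad\text{and}\quad
\hat m(\mathcal D_1,q)=\Big(\frac{1}{2\ln\frac{q}{q-1}}+o(1)\Big)n\ln n .
\]
In particular the Conjecture is false for every $q\ge 2$.
\end{theorem}

The last sentence follows from the left inequality in
\begin{equation}\label{eq:compare}
q-1<\frac{1}{\ln\frac{q}{q-1}}<q-\tfrac12 .
\end{equation}
Here the left inequality is $\ln(1+y)<y$ with $y=\frac1{q-1}$. For the right one put $x=\frac{1}{2q-1}$; then $\frac{1+x}{1-x}=\frac q{q-1}$, and $\ln\frac{1+x}{1-x}=2\big(x+\frac{x^3}3+\cdots\big)>2x=\frac{2}{2q-1}$. So the conjectured constant $\frac12(q-1)$ is always too small, but by less than $\frac14$. For $q=2$ the true constant is $\frac1{2\ln2}\approx0.721$ instead of $\frac12$. We shall also use the consequence $L\ge(q-1)\ln n\ge\ln n$ of \eqref{eq:compare}.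

Theorem~\ref{thm:main} is put together from the first and the last of the following statements.

\begin{theorem}\label{thm:lower}
For every $\varepsilon\in(0,1)$ and $n\ge n_0(q,\varepsilon)$: if $e(G)\le\frac12(1-\varepsilon)Ln$, then Breaker can isolate a vertex in Maker's graph. Hence $\hat m(\mathcal C_1,q)\ge\hat m(\mathcal D_1,q)\ge\frac12(1-o(1))Ln$.
\end{theorem}

\begin{theorem}\label{thm:degree}
For every $\varepsilon\in(0,1)$ and $n\ge n_0(q,\varepsilon)$: if $\delta(G)\ge(1+\varepsilon)L$, then Maker wins $(E(G),\mathcal D_1)$.
\end{theorem}

\begin{theorem}\label{thm:upper}
$\hat m(\mathcal C_1,q)\le\frac12(1+o(1))Ln$.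
\end{theorem}

Theorems~\ref{thm:lower} and~\ref{thm:upper} with \eqref{eq:monotone} give Theorem~\ref{thm:main}; Theorem~\ref{thm:lower} alone disproves the Conjecture. Theorems~\ref{thm:lower} and~\ref{thm:degree} together say that $L$ is a sharp degree threshold for $\mathcal D_1$: for large $n$, average degree at most $(1-\varepsilon)L$ means that Breaker wins (also for $\mathcal C_1$), and minimum degree at least $(1+\varepsilon)L$ means that Maker wins. For $\mathcal C_1$ minimum degree alone cannot suffice, since the board itself may be disconnected. This is why the board for Theorem~\ref{thm:upper} contains, besides a regular graph, a much sparser expander.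

\subsection{Which constant should one guess?}\label{sec:guess}

Suppose Breaker tries to isolate one of many vertices whose stars (sets of incident edges) are pairwise disjoint. Let $i$ stars be still untouched by Maker, with Breaker owning exactly $a$ edges in each. Breaker adds one edge to each of $q$ stars, and Maker spoils one of these $q$. The average number of Breaker edges in an untouched star becomes
\[
\frac{ai+q-(a+1)}{i-1}=a+\frac{q-1}{i-1}.
\]
If this were the gain in every round, the total gain, as $i$ falls from $n$ to $2$, would be about $(q-1)\ln n$. A degree of about $(q-1)\ln n$ would then be critical, which gives the conjectured constant.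

The gain was computed, however, when all stars are level. Later the numbers of Breaker edges are $a$ and $a+1$, with average $\alpha\in[a,a+1)$. If Breaker adds one edge to each of $q$ stars with $a$ Breaker edges and Maker spoils a star with $a+1$, the average changes from $\alpha$ to
\[
\frac{\alpha i+q-(a+1)}{i-1}=\alpha+\frac{q-(a+1-\alpha)}{i-1}.
\]
Maker's move costs Breaker $a+1-\alpha$ rather than a full edge, and this is strictly less than $1$ except at the beginning of each level. It is therefore better to count whole levels. Up to rounding, $N$ stars at level $a$ become $N-\frac Nq=\frac{N}{\rho}$ stars at level $a+1$ after $\frac Nq$ rounds. So about $\log_\rho n=L$ levels can be reached. Sections~\ref{sec:boxes} and~\ref{sec:lower} make this precise. The rest of the paper is about Maker, who must show that nothing better is available to Breaker on a real graph, where stars overlap.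

\section{Disjoint boxes}\label{sec:boxes}

The origin of the constant is visible in the following model. There are $N$ pairwise disjoint sets of edges, called \emph{boxes}. Breaker moves first and claims $q$ edges per turn, Maker claims one; Breaker wants to own a whole box, Maker wants an edge in every box. A box is \emph{intact} if Maker has claimed none of its edges.

\paragraph{An example.} Let $q=2$, and take $8$ boxes of size $3$. Breaker claims one edge in each of two fresh boxes, and Maker, say, spoils one of these two. After four such rounds $4$ intact boxes remain, each with $2$ free edges. Breaker goes through these in the same way, and after two more rounds $2$ intact boxes remain, each with one free edge; then Breaker completes a box. Had Maker spoiled a fresh box instead, two processed boxes rather than one would have survived that round.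

Consider now the sum of $2^{-(\text{number of free edges})}$ over the intact boxes. At the three moments above it is $8\cdot\frac18=4\cdot\frac14=2\cdot\frac12=1$: it has not moved. In general the base $2$ becomes $\rho$. For $N$ boxes of equal size $s$ the sum starts at $\rho^{-s}N$, and we now see that this number decides the game up to a constant factor: Breaker wins if it is large, and Maker wins if it is small.

\begin{lemma}\label{lem:boxbreaker}
Suppose there are $N$ pairwise disjoint boxes, each of size at most $s$, with $\rho^{-s}N>q^2$. Then Breaker, moving first with bias $q$ against bias $1$, can claim all edges of some box.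
\end{lemma}

\begin{proof}
An intact box without free edges is owned by Breaker. So Breaker has succeeded as soon as such a box occurs, and we may assume that none occurs while he carries out the following $s$ stages $j=0,1,\dots,s-1$. At the start of stage $j$ there is a family $F_j$ of $N_j$ intact boxes with at most $s-j$ free edges each, where $F_0$ consists of all boxes and $N_0=N$. As long as at least $q$ boxes of $F_j$ are intact and not yet processed in this stage, Breaker picks $q$ of them and claims one free edge in each; these boxes are now processed. By disjointness, Maker's reply hits at most one box.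

Let the stage last $r$ rounds. Let $x$ be the number of boxes of $F_j$ that Maker spoils while they are unprocessed and $y$ the number that he spoils after they were processed, so $x+y\le r$. When the stage ends, the number $N_j-qr-x$ of intact unprocessed boxes is at most $q-1$, that is, $r\ge\frac1q(N_j-x-q+1)$. The number of processed boxes that are still intact is at least
\[
qr-y\ge(q-1)r+x\ge\tfrac{q-1}{q}(N_j-x-q+1)+x\ge\rho^{-1}(N_j-q+1)\ge\rho^{-1}N_j-q .
\]
They have at most $s-j-1$ free edges each, and we let them form $F_{j+1}$. Iterating $N_{j+1}\ge\rho^{-1}N_j-q$ and using $\sum_{i\ge0}\rho^{-i}=\frac1{1-1/\rho}=q$, we get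
\[
N_s\ge\rho^{-s}N-q\sum_{i\ge0}\rho^{-i}=\rho^{-s}N-q^2>0 .
\]
So after the last stage some intact box has no free edge: Breaker owns all of it.
\end{proof}

\paragraph{Maker in the box model.} The following argument is not used below, but it is the model for Section~\ref{sec:maker}. It rests on the identity
\begin{equation}\label{eq:balance}
q\Big(1-\frac1\rho\Big)=1 .
\end{equation}
Suppose that all $N$ boxes have size at least $s$ and that $\rho^{q-s}N<1$. Give an intact box with $f$ free edges the weight $\rho^{-f}$ and every other box the weight $0$, and let $W$ be the total weight. Maker always claims an edge in a box of maximum weight (any edge, if all weights are $0$). Let $X$ be the maximum weight at the end of a given turn of Breaker. Each edge claimed in this turn raises the weight of at most one box, from $w/\rho$ to some $w\le X$; by \eqref{eq:balance} this is an increase of at most $X/q$. The whole turn increases $W$ by at most $X$, and Maker's answer decreases it by $X$. So at the end of each round $W\le\rho^{-s}N$, and within Breaker's turn $W$ grows by a factor of at most $\rho^q$. Hence $W<1$ at all times. An intact box without free edges would have weight $1$, so no such box ever occurs. Therefore Maker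 can always make his move, and at the end he has an edge in every box.

Together with Lemma~\ref{lem:boxbreaker} this puts the critical box size at $\log_\rho N+O(1)$. For $q=1$ no $\rho$ satisfies \eqref{eq:balance}, and nothing accumulates: if all disjoint boxes have size at least $2$, Maker answers in the box that Breaker has just touched.

\section{Breaker on sparse boards}\label{sec:lower}

To apply Lemma~\ref{lem:boxbreaker} to stars we need many low-degree vertices whose stars are disjoint, that is, an independent set. Passing to an independent set costs only a factor of order $\ln n$ in the number of boxes, hence only $O(\ln\ln n)$ in the critical size.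

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $e(G)\le\frac12(1-\varepsilon)Ln$ and $U=\{v:\deg v\le(1-\frac\varepsilon2)L\}$. The degrees sum to at most $(1-\varepsilon)Ln$, and vertices outside $U$ have degree more than $(1-\frac\varepsilon2)L$. Hence
\[
|V\setminus U|\le\frac{1-\varepsilon}{1-\varepsilon/2}\,n\le\Big(1-\frac\varepsilon2\Big)n,
\]
because $(1-\frac\varepsilon2)^2\ge1-\varepsilon$. So $|U|\ge\frac\varepsilon2n$. The graph $G[U]$ has maximum degree at most $L$, so choosing vertices greedily gives an independent set $I\subseteq U$ with $|I|\ge\frac{\varepsilon n}{2(L+1)}$. The stars in $G$ at the vertices of $I$ are pairwise disjoint boxes of size at most $s=\lfloor(1-\frac\varepsilon2)L\rfloor$, and since $\rho^L=n$,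
\[
\rho^{-s}|I|\ge n^{-(1-\varepsilon/2)}\,\frac{\varepsilon n}{2(L+1)}=\frac{\varepsilon\,n^{\varepsilon/2}}{2(L+1)}\to\infty .
\]
For $n$ large the left-hand side exceeds $q^2$, and by Lemma~\ref{lem:boxbreaker} Breaker can claim all edges at some vertex of $I$. This vertex is isolated in Maker's graph, so Breaker wins the game for $\mathcal D_1$. Hence $\hat m(\mathcal D_1,q)>\frac12(1-\varepsilon)Ln$ for every $\varepsilon\in(0,1)$ and $n\ge n_0(q,\varepsilon)$. With \eqref{eq:monotone} this gives the second statement.
\end{proof}

\section{Maker's strategy}\label{sec:maker}

\subsection{From boxes to graphs}\label{sec:ideas}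

We want to run Maker's argument from Section~\ref{sec:boxes} on the stars of $G$. There are three difficulties.

\emph{Every edge lies in two stars.} If a vertex has weight $\rho^{c-d}$, where $c$ is the number of Breaker edges at it, then one edge of Breaker raises two weights, and a turn of Breaker may increase the total by $2X$ instead of $X$. One can take a smaller base $\beta$ with $2q(1-\frac1\beta)=1$, that is, $\beta=\frac{2q}{2q-1}$. But then the required degree is about $\ln n/\ln\frac{2q}{2q-1}>(2q-1)\ln n>2L$ by \eqref{eq:compare}, more than twice too large. Dividing the edges between their endpoints also loses a factor of $2$. Instead we charge an edge to at most one endpoint, and arrange that the edges not charged to a vertex are few. Roughly, call a vertex \emph{active} once Breaker has claimed $h$ edges at it, for a large constant $h$. An edge claimed between an active and an inactive vertex is charged to the active one; other edges are not charged. While inactive, a vertex receives only $O(1)$ Breaker edges. While active, it misses only the edges to active neighbors. So all is well if no vertex ever has more than a small proportion of active neighbors.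

\emph{Active neighbors must be few.} For this we add a second, crude potential, which watches all sets $T$ of $t=\lceil\eta d\rceil$ neighbors of a vertex and penalizes those in which many vertices are close to activation. Its base $1+\gamma$ is close to $1$, so that raising it at both endpoints of an edge is cheap. This is paid for by taking the base of the main potential slightly below $\rho$, which leaves slack in \eqref{eq:balance}. To activate $T$ Breaker needs $th$ incidences, and for $h$ large the factor $(1+\gamma)^{-th}$ beats the number $n\binom dt$ of pairs of a vertex and a set $T$, since $t$ is of order $\ln n$.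

\emph{Connectivity concerns cuts.} Small components of Maker's graph can be treated like vertices, through one representative vertex each. For larger vertex sets $S$ we add a term for the cut of $S$. An edge may lie in many cuts, so such terms are relieved not by taking care of a vertex but by claiming a suitable edge. Maker cannot do both in one move, so he does whichever guarantees the larger decrease of the potential. Also, an edge that Breaker claims is no longer available when Maker answers; but it was available one round before, and this turns out to be enough.

For the degree game alone, read the next lemma with $K=2$ and $\mathcal S=\emptyset$: components of size less than $K$ are then isolated vertices of Maker's graph, and there are no cut terms. For $S\subseteq V$ let $\partial S$ denote the set of edges of $G$ between $S$ and $V\setminus S$. We write $\mathrm e$ for the base of the natural logarithm.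

\begin{lemma}\label{lem:maker}
Let $q\ge2$ and $\varepsilon\in(0,1)$. There is $\gamma=\gamma(q,\varepsilon)\in(0,\frac1{16}]$ such that for every integer $K\ge2$ and every $n\ge n_0(q,\varepsilon,K)$ the following holds. Let $G$ be a graph on $n$ vertices with $\delta(G)\ge(1+\varepsilon)L$, and let $\mathcal S$ be a (possibly empty) family of sets $\emptyset\ne S\subsetneq V$ with
\begin{equation}\label{eq:cuthyp}
\sum_{S\in\mathcal S}(1+\gamma)^{-|\partial S|}\le2^{-q-3}.
\end{equation}
Then Maker can ensure that at the end of the game
\begin{enumerate}
\item[(i)] no component of his graph has fewer than $K$ vertices, and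
\item[(ii)] for every $S\in\mathcal S$ he owns an edge of $\partial S$.
\end{enumerate}
\end{lemma}

It matters for Section~\ref{sec:conn} that $\gamma$ does not depend on $K$. With $K=2$ and $\mathcal S=\emptyset$, part (i) says that Maker's graph has no isolated vertex, so Theorem~\ref{thm:degree} is a special case of Lemma~\ref{lem:maker}. The rest of this section proves the lemma.

\subsection{Constants and bookkeeping}

Let
\[
\beta=\rho^{1/(1+\varepsilon/4)}\in(1,\rho),\qquad \sigma=1-q\Big(1-\frac1\beta\Big),\qquad\gamma=\frac{\sigma}{8q},\qquad\eta=\frac\varepsilon8 .
\]
By \eqref{eq:balance} and $1<\beta<\rho$ we have $\sigma\in(0,1)$; this is the slack mentioned above. So $\gamma\le\frac1{16}$ and $(1+\gamma)^q\le\mathrm e^{1/8}<2$. Let $h\ge1$ be a constant integer with $(1+\gamma)^h\ge\frac{\mathrm e}{\eta}\,\mathrm e^{2/\eta}$, and put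
\[
d=\lceil(1+\varepsilon)L\rceil,\qquad t=\lceil\eta d\rceil,\qquad\ell=d-K-h-q-t ,
\]
where $n$ is so large that $\ell>0$. Every vertex $v$ has degree at least $d$, and we fix a set $N_v$ of exactly $d$ neighbors of $v$. (High-degree vertices could have many more neighbors, and a small proportion of active ones could not be guaranteed among all of them.) An edge $vu$ is \emph{relevant to $v$} if $u\in N_v$; an edge may be relevant to both of its endpoints, to one, or to none. Let $b(v)$ be the current number of edges relevant to $v$ that Breaker has claimed.

A \emph{round} is a turn of Breaker followed by a turn of Maker. We keep track of the following.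

\smallskip
\emph{Alive vertices.} Every component of Maker's graph with fewer than $K$ vertices contains exactly one \emph{alive} vertex, its representative; all other vertices are \emph{dead}. Initially all vertices are alive. When Maker's edge joins two components into one with fewer than $K$ vertices, one of the two alive vertices is made dead; when the new component has at least $K$ vertices, all alive vertices in it are made dead. An edge inside a component changes nothing. Dead vertices never revive. $C(x)$ denotes the component of $x$ in Maker's graph.

\emph{Active set.} The set $A\subseteq V$ is initially empty. At the end of each round, all alive vertices $v$ with $b(v)\ge h$ are added to $A$. Vertices never leave $A$, even if they die.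

\emph{Charged edges.} Let $c(v)$ be the number of edges $vu$ relevant to $v$ that Breaker has claimed in rounds at whose start $v\in A$ and $u\notin A$. So $c(v)=0$ if $v\notin A$.

\subsection{The potential and the strategy}

The potential $P$ is the sum of the following terms.
\begin{itemize}
\item \emph{Main terms}: $w(v)=\beta^{c(v)-\ell}$ for each alive vertex $v$.
\item \emph{Crude terms}: $\prod_{x\in T}\varphi_x$ for each $v\in V$ and each $T\subseteq N_v$ with $|T|=t$, where
\[
\varphi_x=\begin{cases}1&\text{if }x\in A,\\(1+\gamma)^{b(x)-h}&\text{if }x\notin A\text{ and $x$ is alive},\\0&\text{if }x\notin A\text{ and $x$ is dead}.\end{cases}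
\]
\item \emph{Cut terms}: for each $S\in\mathcal S$ the number $\psi(S)$, which is $0$ if Maker owns an edge of $\partial S$ and otherwise is $(1+\gamma)^{-g(S)}$, where $g(S)$ is the number of edges of $\partial S$ not claimed by Breaker.
\end{itemize}
A dead vertex outside $A$ can never become active, hence its value $\varphi_x=0$.

For an alive vertex $x$ let $P_x$ be the sum of the terms that vanish when $x$ is made dead: the term $w(x)$ and, if $x\notin A$, all crude terms with $x\in T$. For a free (unclaimed) edge $f$ let $Q_f$ be the sum of $\psi(S)$ over all $S\in\mathcal S$ with $f\in\partial S$; these are the terms that vanish when Maker claims $f$.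

\medskip
\noindent\textbf{Strategy.} If no edge is free at the start of Maker's turn, the game is over. Otherwise let $X^*$ be the maximum of $P_x$ over alive $x$ and $Q^*$ the maximum of $Q_f$ over free edges $f$ at this moment, where the maximum over the empty set is $0$.
\begin{itemize}
\item If there is an alive vertex and $X^*\ge Q^*$, Maker takes an alive $x$ with $P_x=X^*$, claims a free edge $xy$ with $y\notin C(x)$, and makes $x$ dead. If the merged component has at least $K$ vertices, the alive vertex of $C(y)$ (if any) is made dead too.
\item Otherwise he claims a free edge $f$ with $Q_f=Q^*$, and the alive vertices are updated by the rules above.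
\end{itemize}

\medskip
\noindent In the first case, if the merged component has fewer than $K$ vertices, then so had $C(y)$; its alive vertex represents the merged component. The next claim shows that the edge $xy$ exists as long as the potential is small.

\begin{claim}\label{cl:move}
If $P<1$ at the current time, then every alive vertex $v$ has a free edge leaving $C(v)$.
\end{claim}

\begin{proof}
If $v$ had $t$ neighbors in $N_v\cap A$, these would form a set $T$ whose crude term equals $1$. So $|N_v\cap A|\le t-1$. Also $w(v)<1$, hence $c(v)\le\ell-1$. We count the edges relevant to $v$ claimed by Breaker.
\begin{itemize}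
\item Those claimed in rounds at whose start $v\notin A$. At the start of the last such round $b(v)<h$: otherwise $v$, which is still alive now and so was alive then, would have been put into $A$ at the end of the preceding round. (In the first round $b(v)=0$.) So there are at most $h-1+q$ of them.
\item Those claimed in rounds at whose start $v\in A$ and the other endpoint was not in $A$: there are $c(v)\le\ell-1$ of them.
\item Those claimed in rounds at whose start both endpoints were in $A$: at most $|N_v\cap A|\le t-1$, because $A$ only grows.
\end{itemize}
In total $b(v)\le h+q+\ell+t-3=d-K-3$. Since $v$ is alive, $|C(v)|\le K-1$, so at least $d-(K-2)>b(v)$ relevant edges at $v$ leave $C(v)$. None of them is Maker's, and Breaker does not own all of them. So one is free.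
\end{proof}

\subsection{One round}

Consider a round $i$ in which an edge is still free after Breaker's turn and Maker follows the strategy. Let $X_i$ and $Q_i$ be the values of $X^*$ and $Q^*$ at the end of Breaker's turn, and let $R_i$ be the total decrease of $P$ in Maker's turn. We assume that Maker has also followed the strategy in all earlier rounds.

\medskip
\emph{Breaker's turn, main and crude terms.} During Breaker's turn the set $A$ and the set of alive vertices do not change, and no term decreases. So every value of $P_x$ during the turn is at most $X_i$. Let Breaker claim the edge $xy$.
\begin{itemize}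
\item The term $w(x)$ is multiplied by $\beta$ only if $x$ is alive, $x\in A$, $y\notin A$, and the edge is relevant to $x$. By the condition on $A$ this happens for \emph{at most one} of the two endpoints. The increase is $(1-\frac1\beta)$ times the new value of $w(x)$, hence at most $(1-\frac1\beta)X_i$.
\item A nonzero $\varphi_x$ changes only if $x$ is alive, $x\notin A$, and the edge is relevant to $x$, in which case it is multiplied by $1+\gamma$; the same holds for $y$. Update the two endpoints one after the other. Each update increases $P$ by $(1-\frac1{1+\gamma})$ times the new sum of the crude terms whose set contains that endpoint, hence by at most $\gamma X_i$.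
\end{itemize}
In the whole turn, the main and crude terms increase by at most
\begin{equation}\label{eq:breaker}
q\Big(1-\frac1\beta+2\gamma\Big)X_i=(1-\sigma+2q\gamma)X_i=\Big(1-\frac{3\sigma}4\Big)X_i\le\Big(1-\frac\sigma2\Big)X_i .
\end{equation}

\emph{Maker's turn.} No term increases in Maker's turn: he kills vertices and hits cuts, and a vertex of $A$ that dies keeps $\varphi=1$. In the first case of the strategy the terms in $P_x=X_i$ vanish, in the second those in $Q_f=Q_i$. By the choice between the cases,
\begin{equation}\label{eq:maker}
R_i\ge\max(X_i,Q_i).
\end{equation}
The update of $A$ at the end of the round does not increase $P$ either: when $x$ joins $A$, it is alive with $b(x)\ge h$, so $\varphi_x$ passes from $(1+\gamma)^{b(x)-h}\ge1$ to $1$, while $w(x)$ is unchanged.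

\medskip
\emph{Breaker's turn, cut terms, $i\ge2$.} The increase here cannot be compared with $Q_i$, because the edges that Breaker claims are not free any more when Maker answers. We compare with the previous round. Let $f_1,\dots,f_{q'}$, $q'\le q$, be the edges claimed by Breaker in round $i$, in this order. Claiming $f_j$ multiplies by $1+\gamma$ exactly the nonzero $\psi(S)$ with $f_j\in\partial S$, so it increases the cut terms by $\gamma$ times the value of $Q_{f_j}$ just before. This value is at most $(1+\gamma)^q$ times the value at the start of the turn. The latter is at most the value of $Q_{f_j}$ at the start of Maker's turn in round $i-1$, since Maker's turn increases no term. At that time $f_j$ was free, so the value was at most $Q_{i-1}\le R_{i-1}$. Hence in round $i$ the cut terms increase by at most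
\[
q\gamma(1+\gamma)^qR_{i-1}\le2q\gamma R_{i-1}\le\frac\sigma2R_{i-1}.
\]

\emph{Summary.} Let $P_i$ be the potential at the end of round $i$, and $P_0$ the initial potential. For $i\ge2$, by \eqref{eq:breaker}, \eqref{eq:maker} and the last estimate,
\[
P_i\le P_{i-1}+\Big(1-\frac\sigma2\Big)X_i+\frac\sigma2R_{i-1}-R_i\le P_{i-1}+\frac\sigma2R_{i-1}-\frac\sigma2R_i .
\]
In round $1$ the cut terms increase by at most $\big((1+\gamma)^q-1\big)P_0\le P_0$, so $P_1\le2P_0-\frac\sigma2R_1$. Therefore $P_i+\frac\sigma2R_i$ does not increase with $i$, and
\begin{equation}\label{eq:bounded}
P_i\le P_i+\frac\sigma2R_i\le2P_0\qquad(i\ge1).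
\end{equation}

Suppose now that $P_0<2^{-q-1}$. We show by induction on the rounds that Maker can follow the strategy to the end, and that $P<1$ at all times. Suppose that he has followed it in all rounds before round $i$. Then $P_{i-1}\le2P_0$, by \eqref{eq:bounded} if $i\ge2$. Each edge of Breaker multiplies every term by at most $\max(\beta,(1+\gamma)^2)\le2$, so throughout Breaker's turn in round $i$ we have $P\le2^qP_{i-1}\le2^{q+1}P_0<1$. If no edge is free after this turn, the game is over. Otherwise Maker can follow the strategy in round $i$ by Claim~\ref{cl:move}, and $P$ does not increase in the rest of the round.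

\subsection{The initial potential and the conclusion}

Initially $A=\emptyset$, all vertices are alive, and $b(v)=c(v)=0$ for all $v$.

\emph{Main terms.} They sum to $n\beta^{-\ell}$. Since $t\le\eta d+1$ and $\varepsilon<1$,
\[
\ell\ge(1-\eta)(1+\varepsilon)L-O(1)\ge\Big(1+\frac{3\varepsilon}4\Big)L-O(1)\ge\Big(1+\frac\varepsilon4\Big)^2L-O(1),
\]
because $(1-\frac\varepsilon8)(1+\varepsilon)=1+\frac{7\varepsilon}8-\frac{\varepsilon^2}8\ge1+\frac{3\varepsilon}4$ and $(1+\frac\varepsilon4)^2=1+\frac\varepsilon2+\frac{\varepsilon^2}{16}\le1+\frac{3\varepsilon}4$. Hence
\[
n\beta^{-\ell}=n\rho^{-\ell/(1+\varepsilon/4)}=O\big(n\cdot\rho^{-(1+\varepsilon/4)L}\big)=O\big(n^{-\varepsilon/4}\big)\to0 .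
\]
This is where the degree $(1+\varepsilon)L$ is used: it must pay for the smaller base $\beta<\rho$, for up to $\eta d$ active neighbors, and for $O(1)$ further edges.

\emph{Crude terms.} By $\binom dt\le(\mathrm ed/t)^t\le(\mathrm e/\eta)^t$, the choice of $h$, and $d\ge L\ge\ln n$, they sum to at most
\[
n\binom dt(1+\gamma)^{-ht}\le n\Big(\frac{\mathrm e}\eta(1+\gamma)^{-h}\Big)^t\le n\,\mathrm e^{-2t/\eta}\le n\,\mathrm e^{-2d}\le n^{-1}.
\]

\emph{Cut terms.} They sum to at most $2^{-q-3}$ by \eqref{eq:cuthyp}.

\medskip
So $P_0<2^{-q-1}$ for $n\ge n_0(q,\varepsilon,K)$, and $P<1$ throughout the game. At the end no edge is free, so by Claim~\ref{cl:move} no vertex is alive. Hence Maker's graph has no component with fewer than $K$ vertices, which is (i). If for some $S\in\mathcal S$ Maker owned no edge of $\partial S$, then all of $\partial S$ would be Breaker's and $\psi(S)=1$, contradicting $P<1$. This proves (ii) and completes the proof of Lemma~\ref{lem:maker} and of Theorem~\ref{thm:degree}. \qed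

\section{Connectivity}\label{sec:conn}

If Maker's final graph is disconnected, it has a component with at most $\frac n2$ vertices, and the vertex set $S$ of this component is connected in $G$. Components with fewer than $K$ vertices are excluded by part (i) of Lemma~\ref{lem:maker}. To exclude the others by part (ii), Maker needs \eqref{eq:cuthyp} for the family of all sets $S$ that are connected in $G$ and satisfy $K\le|S|\le\frac n2$. On a board of polylogarithmic maximum degree there are at most $n(\ln n)^{O(k)}$ connected $k$-sets. If each of their cuts has at least a constant times $k\ln n$ edges, the $k$-sets contribute at most $n\cdot n^{-\Omega(k)}$ to \eqref{eq:cuthyp}. The total over $k\ge K$ is small if $K$ is a suitable constant. A sparse random graph provides the cuts.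

\begin{claim}\label{cl:expander}
Let $\varepsilon\in(0,1)$ and $r=\lceil\varepsilon\ln n\rceil$. For $n$ large there is a graph $G_2$ on $V$ with at most $rn$ edges and maximum degree at most $r+\frac12(\ln n)^2+1$ such that $|\partial_{G_2}S|\ge\frac{r|S|}{20}$ whenever $1\le|S|\le\frac n2$, where $\partial_{G_2}S$ is the set of edges of $G_2$ between $S$ and $V\setminus S$.
\end{claim}

\begin{proof}
Let each vertex $u$ independently choose a uniformly random $r$-subset of $V\setminus\{u\}$, listed in random order, and join $u$ to the chosen vertices. The resulting graph has at most $rn$ edges.

\emph{Cuts.} Fix $S$ with $|S|=k\le\frac n2$. The vertices of $S$ have $kr$ choice slots in total. Choices of vertices of $S$ that fall outside $S$ give distinct edges of the cut. So if the cut has fewer than $\frac{kr}{20}$ edges, then at least $J=\lceil\frac{19}{20}kr\rceil$ slots fall inside $S$. For $j$ specified slots of one vertex of $S$, the probability that all fall inside $S$ is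
\[
\frac{(k-1)(k-2)\cdots(k-j)}{(n-1)(n-2)\cdots(n-j)}\le\Big(\frac kn\Big)^j,
\]
and different vertices choose independently. By the union bound over the sets of $J$ slots, the probability that the cut is too small is at most $\binom{kr}{J}\big(\frac kn\big)^J$. Here $kr-J=\lfloor\frac{kr}{20}\rfloor$. Since $\binom Mi\le(\mathrm eM/i)^i$ and $x\mapsto(\mathrm eM/x)^x$ is increasing on $(0,M]$, we have
\[
\binom{kr}{J}=\binom{kr}{kr-J}\le(20\,\mathrm e)^{kr/20}\le64^{kr/20}=2^{0.3kr}
\]
(trivially so if $kr-J=0$). As $\frac kn\le\frac12$, the probability is at most
\[
2^{0.3kr}\Big(\frac kn\Big)^{0.95kr}\le2^{0.3kr}\,2^{-0.3kr}\Big(\frac kn\Big)^{0.65kr}\le\Big(\frac kn\Big)^{kr/2}.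
\]
There are at most $(\mathrm en/k)^k$ sets of size $k$. So for $r\ge2$ the probability that some cut is too small is at most
\[
\sum_{1\le k\le n/2}\Big(\mathrm e\Big(\frac kn\Big)^{r/2-1}\Big)^k\le\sum_{k\ge1}\big(\mathrm e\,2^{1-r/2}\big)^k\to0.
\]

\emph{Degrees.} Let $s=\lceil\frac12(\ln n)^2\rceil$. A given vertex is chosen by each other vertex independently with probability $\frac r{n-1}$, so it is chosen at least $s$ times with probability at most $\binom{n-1}s\big(\frac r{n-1}\big)^s\le\big(\frac{\mathrm er}{s}\big)^s$. Since $\frac{\mathrm er}s\to0$, this is at most $\mathrm e^{-s}\le n^{-(\ln n)/2}=o(\frac1n)$ for $n$ large. So with probability tending to $1$ every vertex is chosen fewer than $s$ times, and then all degrees are at most $r+s$. With positive probability all requirements hold.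
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Fix $\varepsilon\in(0,1)$, let $\gamma=\gamma(q,\varepsilon)$ be from Lemma~\ref{lem:maker}, and let $K=\lceil\frac{100}{\gamma\varepsilon}\rceil$. Let $d_1$ be an even integer in $[(1+\varepsilon)L,(1+\varepsilon)L+2]$. For $n$ large, $d_1<n$; let $G_1$ be the $d_1$-regular graph on the vertices $0,\dots,n-1$ in which each $x$ is joined to $x\pm1,\dots,x\pm\frac{d_1}2$ modulo $n$. Let $G=G_1\cup G_2$ with $G_2$ from Claim~\ref{cl:expander}. Then $\delta(G)\ge(1+\varepsilon)L$, and for $n$ large
\[
\Delta:=\Delta(G)\le d_1+r+\tfrac12(\ln n)^2+1\le(\ln n)^2 .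
\]

Let $\mathcal S=\{S\subseteq V:K\le|S|\le\frac n2,\ G[S]\text{ connected}\}$. The number of $k$-sets $S$ with $G[S]$ connected is at most $n\Delta^{2k}$: a closed walk of length $2(k-1)$ traversing a spanning tree of $G[S]$ determines $S$, and it is given by its starting vertex and at most $\Delta$ choices for each step. For $S\in\mathcal S$ with $|S|=k$ we have $|\partial S|\ge\frac{rk}{20}\ge\frac{\varepsilon k\ln n}{20}$. Since $\ln(1+\gamma)\ge\frac\gamma2$, for $n$ large
\[
\sum_{S\in\mathcal S}(1+\gamma)^{-|\partial S|}\le n\sum_{k\ge K}\Big((\ln n)^4\,n^{-\gamma\varepsilon/40}\Big)^k\le n\sum_{k\ge K}n^{-\gamma\varepsilon k/50}=O\big(n\cdot n^{-2}\big)\to0,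
\]
where the last estimate uses $\frac{\gamma\varepsilon K}{50}\ge2$. So \eqref{eq:cuthyp} holds for $n$ large, and Maker plays as in Lemma~\ref{lem:maker}.

If his final graph were disconnected, it would have a component with vertex set $S$, $|S|\le\frac n2$. By (i), $|S|\ge K$. As $S$ is connected in Maker's graph, $G[S]$ is connected, so $S\in\mathcal S$. By (ii) Maker owns an edge leaving $S$, a contradiction. So Maker wins $(E(G),\mathcal C_1)$. Finally,
\[
e(G)\le\tfrac12d_1n+rn\le\tfrac12(1+\varepsilon)Ln+\varepsilon n\ln n+2n\le\tfrac12(1+4\varepsilon)Ln
\]
for $n$ large, since $\ln n\le L$. As $\varepsilon\in(0,1)$ was arbitrary, the theorem follows.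
\end{proof}

\begin{thebibliography}{1}
\bibitem{sparse}
``Global Maker-Breaker Games On Sparse Graphs'',
\texttt{https://people.dmi.uns.ac.rs/\%7Emilosst/sparse.pdf}.
\end{thebibliography}

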